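\title{The inf-sup constant of the divergence on a square}

\begin{abstract}
We prove that the inf-sup constant $\beta$ of the divergence on a square satisfies $\beta^2=\frac12-\frac1\pi$, and that the infimum defining $\beta$ is not attained. The problem is reduced to Friedrichs' inequality for conjugate harmonic functions. A quadrature formula with positive weights on the diagonals evaluates $\int F^2$ for holomorphic $F$, and a conformal map between a quarter of the square and a half-strip gives a sharp bound for the diagonal integrals of $|F|^2$. The same method locates the spectrum of the associated self-adjoint operator and gives $\beta^2=\frac12-\frac{3\sqrt3}{4\pi}$ for the equilateral triangle.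
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb R^d$ be a bounded domain. Let $L^2_\circ(\Omega)$ be the space of real functions $q\in L^2(\Omega)$ with $\int_\Omega q=0$, let $(\cdot,\cdot)$ and $\|\cdot\|$ be the inner product and the norm of $L^2(\Omega)$, and let $H^1_0(\Omega)$ be the closure of $C_0^\infty(\Omega)$ in $H^1(\Omega)$. On $H^1_0(\Omega)^d$ we use the norm $|\mathbf v|_1=\|\nabla\mathbf v\|$, which is a Hilbert norm by Poincar\'e's inequality. The \emph{inf-sup constant} of $\Omega$ is
\begin{equation}\label{eq:beta}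
\beta(\Omega)=\inf_{q\in L^2_\circ(\Omega)\setminus\{0\}}\ \sup_{\mathbf v\in H^1_0(\Omega)^d\setminus\{0\}}\ \frac{\int_\Omega q\,\operatorname{div}\mathbf v}{|\mathbf v|_1\,\|q\|}.
\end{equation}
The divergence of a field in $H^1_0(\Omega)^d$ has mean zero, which is why constant functions $q$ are excluded. The number $\beta(\Omega)$ measures the cost of solving $\operatorname{div}\mathbf v=q$ with zero boundary values. If every $q\in L^2_\circ(\Omega)$ is the divergence of a field with $|\mathbf v|_1\le C\|q\|$, then inserting this field in \eqref{eq:beta} gives $\beta\ge1/C$. Conversely, if $\beta>0$, such a field exists with $C=1/\beta$; it is constructed in the proof of Lemma~\ref{lem:reduction}(b).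

In the plane, the disc has $\beta^2=\frac12$ (Example~\ref{ex:disc}). A corner lowers the constant. For the square and the equilateral triangle, functions that concentrate at a vertex of interior angle $\omega$ give $\beta^2\le\frac12\bigl(1-\frac{\sin\omega}{\omega}\bigr)$ (Lemma~\ref{lem:corner}), an expression that returns the value of the disc for $\omega=\pi$ and equals $\frac12-\frac1\pi$ for $\omega=\frac\pi2$. It is natural to guess that no function spread over the whole square does worse than one concentrated at a single corner. This is the conjecture posed in \cite{infsup}: for the unit square $Q=(0,1)\times(0,1)$, $\beta(Q)^2=\frac12-\frac1\pi\approx0.18169$, that is, $\beta(Q)\approx0.42625$. We prove it.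

\begin{theorem}\label{thm:value}
$\beta(Q)^2=\frac12-\frac1\pi$.
\end{theorem}

\begin{theorem}\label{thm:attain}
The infimum defining $\beta(Q)$ is not attained.
\end{theorem}

The supremum in \eqref{eq:beta} is the norm of a linear functional, and it is convenient to represent that functional. For $q\in L^2_\circ(\Omega)$ let $\mathbf v_q\in H^1_0(\Omega)^d$ be the unique field, given by the Riesz representation theorem, with
\begin{equation}\label{eq:riesz}
\int_\Omega\nabla\mathbf v_q:\nabla\mathbf w=\int_\Omega q\,\operatorname{div}\mathbf w\qquad\text{for all }\mathbf w\in H^1_0(\Omega)^d,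
\end{equation}
and put $Sq=\operatorname{div}\mathbf v_q\in L^2_\circ(\Omega)$. The supremum in \eqref{eq:beta} equals $|\mathbf v_q|_1/\|q\|$, and $(Sq,q')=\int\nabla\mathbf v_q:\nabla\mathbf v_{q'}$. Hence $S$ is symmetric and
\begin{equation}\label{eq:rayleigh}
\beta(\Omega)^2=\inf_{q\ne0}\frac{|\mathbf v_q|_1^2}{\|q\|^2}=\inf_{q\ne0}\frac{(Sq,q)}{\|q\|^2}.
\end{equation}
So Theorems~\ref{thm:value} and~\ref{thm:attain} describe the bottom of the spectrum of $S$. The next result bounds the rest of it.

\begin{theorem}\label{thm:spec}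
For $\Omega=Q$ we have $\operatorname{spec}S\subset\bigl[\frac12-\frac1\pi,\frac12+\frac1\pi\bigr]\cup\{1\}$, and the numbers $\frac12\pm\frac1\pi$ are not eigenvalues of $S$.
\end{theorem}

\begin{theorem}\label{thm:triangle}
For an equilateral triangle $T$ we have $\beta(T)^2=\frac12-\frac{3\sqrt3}{4\pi}$, and the infimum defining $\beta(T)$ is not attained.
\end{theorem}

Section~\ref{sec:reduction} turns \eqref{eq:beta} into a question about holomorphic functions $F=h+ig$: how large can the real part be, in $L^2$, compared with the imaginary part? All four theorems follow from the answer, Proposition~\ref{prop:friedrichs}, which we prove for the square and the triangle at once. Section~\ref{sec:corner} shows that its constant cannot be improved and works out the method on an infinite sector, where it takes a few lines and has two steps. Sections~\ref{sec:quad} and~\ref{sec:key} carry these steps over to the polygon, Section~\ref{sec:assembly} combines them, and Section~\ref{sec:spectrum} proves Theorem~\ref{thm:spec}.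

\section{Conjugate harmonic functions}\label{sec:reduction}

From now on $d=2$. We identify $\mathbb R^2$ with $\mathbb C$, $z=x_1+ix_2$, write $\operatorname{curl}\mathbf v=\partial_1v_2-\partial_2v_1$, and denote by $A^2(\Omega)$ the space of holomorphic functions in $L^2(\Omega)$. In an expression such as $F=h+ig$ the functions $h$ and $g$ are real. Two standard facts are used repeatedly. \emph{Weyl's lemma}: a locally integrable function whose Laplacian vanishes in the sense of distributions is almost everywhere equal to a smooth harmonic function. \emph{The mean value property}: a harmonic or holomorphic function that is integrable on a disc has its value at the center as its mean over the disc. By the Cauchy--Schwarz inequality, $|F(z)|\le\|F\|/(\sqrt\pi\operatorname{dist}(z,\partial\Omega))$ for $F\in A^2(\Omega)$, so convergence in $A^2(\Omega)$ implies locally uniform convergence.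

\begin{lemma}\label{lem:basic}
Let $\Omega\subset\mathbb R^2$ be a bounded domain.
\begin{itemize}
\item[(a)] $\int_\Omega\nabla\mathbf v:\nabla\mathbf w=(\operatorname{div}\mathbf v,\operatorname{div}\mathbf w)+(\operatorname{curl}\mathbf v,\operatorname{curl}\mathbf w)$ for $\mathbf v,\mathbf w\in H^1_0(\Omega)^2$.
\item[(b)] Let $h,g\in L^2(\Omega)$ be real. Then $h-ig\in A^2(\Omega)$ if and only if $(h,\operatorname{div}\mathbf w)=(g,\operatorname{curl}\mathbf w)$ for all $\mathbf w\in H^1_0(\Omega)^2$.
\item[(c)] Let $q\in L^2_\circ(\Omega)$, $p=Sq$, $h=q-p$ and $g=\operatorname{curl}\mathbf v_q$. Then $h-ig\in A^2(\Omega)$, $\int_\Omega h=\int_\Omega g=0$, and $(h,p)=\|g\|^2$.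
\end{itemize}
\end{lemma}

\begin{proof}
By density it suffices in (a) and (b) to consider fields in $C_0^\infty(\Omega)^2$.

(a) The right side minus the left side is the integral of
\[
(\partial_1v_1\,\partial_2w_2-\partial_2v_1\,\partial_1w_2)+(\partial_2v_2\,\partial_1w_1-\partial_1v_2\,\partial_2w_1),
\]
and each bracket integrates to zero after two integrations by parts.

(b) We have
\[
(h,\operatorname{div}\mathbf w)-(g,\operatorname{curl}\mathbf w)=\int_\Omega(h\,\partial_1w_1+g\,\partial_2w_1)+\int_\Omega(h\,\partial_2w_2-g\,\partial_1w_2).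
\]
This vanishes for all $\mathbf w$ exactly when $\partial_1h=-\partial_2g$ and $\partial_2h=\partial_1g$ in the sense of distributions, and these are the Cauchy--Riemann equations for $h-ig$. They imply $\Delta h=\Delta g=0$, so $h$ and $g$ are smooth by Weyl's lemma and the equations hold classically.

(c) By (a), the equation \eqref{eq:riesz} reads $(q-p,\operatorname{div}\mathbf w)=(g,\operatorname{curl}\mathbf w)$ for all $\mathbf w$. So $h-ig\in A^2(\Omega)$ by (b), and $\mathbf w=\mathbf v_q$ gives $(h,p)=\|g\|^2$. The divergence and the curl of a field in $H^1_0(\Omega)^2$ have mean zero.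
\end{proof}

Part (a) gives $\|\operatorname{div}\mathbf v\|\le|\mathbf v|_1$. Hence $\|Sq\|\le|\mathbf v_q|_1\le\|q\|$: the operator $S$ is bounded and self-adjoint, and $0\le\beta\le1$. Part (c) says that the defect $q-Sq$ is always the real part of a holomorphic function whose imaginary part is the curl that $\mathbf v_q$ could not avoid. This suggests the following constant. Let $\Gamma(\Omega)\in[0,\infty]$ be the smallest number in \emph{Friedrichs' inequality}
\begin{equation}\label{eq:friedrichs}
\|h\|^2\le\Gamma\,\|g\|^2\qquad\text{for all }h+ig\in A^2(\Omega)\text{ with }\int_\Omega h=0 .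
\end{equation}
If $g=0$, then $h$ is constant and hence zero, so $\Gamma(\Omega)$ is the supremum of $\|h\|^2/\|g\|^2$ over the admissible functions with $g\neq0$. Replacing $g$ by $-g$, we may apply \eqref{eq:friedrichs} equally when $h-ig$ is holomorphic.

\begin{lemma}\label{lem:reduction}
Let $\Omega\subset\mathbb R^2$ be a bounded domain, $\beta=\beta(\Omega)$ and $\Gamma=\Gamma(\Omega)$.
\begin{itemize}
\item[(a)] If $\Gamma<\infty$, then $\beta>0$ and $\beta^{-2}\le1+\Gamma$.
\item[(b)] If $\beta>0$, then $1+\Gamma\le\beta^{-2}$.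
\item[(c)] If $0<\Gamma<\infty$ and the infimum in \eqref{eq:beta} is attained, then equality holds in \eqref{eq:friedrichs} for some admissible function that is not zero.
\end{itemize}
In particular $\beta^{-2}=1+\Gamma$, with $\beta=0$ if and only if $\Gamma=\infty$.
\end{lemma}

\begin{proof}
(a) Let $q\in L^2_\circ(\Omega)$ and let $p,h,g$ be as in Lemma~\ref{lem:basic}(c). Then $\|h\|^2\le\Gamma\|g\|^2$. Moreover $\|g\|^4=(h,p)^2\le\|h\|^2\|p\|^2\le\Gamma\|g\|^2\|p\|^2$, so $\|g\|^2\le\Gamma\|p\|^2$. Since $|\mathbf v_q|_1^2=\|p\|^2+\|g\|^2$ and $\|q\|^2=\|h+p\|^2=\|h\|^2+2\|g\|^2+\|p\|^2$,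
\begin{equation}\label{eq:defect}
(1+\Gamma)|\mathbf v_q|_1^2-\|q\|^2=\bigl(\Gamma\|g\|^2-\|h\|^2\bigr)+\bigl(\Gamma\|p\|^2-\|g\|^2\bigr)\ge0 .
\end{equation}
Now use \eqref{eq:rayleigh}.

(b) The bounded operator $S$ satisfies $(Sq,q)\ge\beta^2\|q\|^2$, so it is invertible on $L^2_\circ(\Omega)$ by the Lax--Milgram lemma. For $h\in L^2_\circ(\Omega)$ put $q=S^{-1}h$ and $\mathbf v=\mathbf v_q$. Then $\operatorname{div}\mathbf v=h$ and $|\mathbf v|_1^2=(h,q)\le\|h\|\,\|q\|\le\beta^{-1}\|h\|\,|\mathbf v|_1$, so $|\mathbf v|_1\le\beta^{-1}\|h\|$. By Lemma~\ref{lem:basic}(a), $\|\operatorname{curl}\mathbf v\|^2=|\mathbf v|_1^2-\|h\|^2\le(\beta^{-2}-1)\|h\|^2$. If now $h-ig\in A^2(\Omega)$, Lemma~\ref{lem:basic}(b) gives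
\[
\|h\|^2=(h,\operatorname{div}\mathbf v)=(g,\operatorname{curl}\mathbf v)\le\|g\|\,(\beta^{-2}-1)^{1/2}\,\|h\|,
\]
that is, $\|h\|^2\le(\beta^{-2}-1)\|g\|^2$.

(c) By (a) and (b), $\beta^{-2}=1+\Gamma$. If $q\ne0$ attains the infimum, the left side of \eqref{eq:defect} is zero, so $\|h\|^2=\Gamma\|g\|^2$ and $\|g\|^2=\Gamma\|p\|^2$. If $h-ig$ were zero, the second equation would give $p=0$ and then $q=h+p=0$.
\end{proof}

To estimate $\Gamma$ we use that $\int|F|^2=\|h\|^2+\|g\|^2$ and $\operatorname{Re}\int F^2=\|h\|^2-\|g\|^2$. For $0\le\kappa<1$ this gives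
\begin{equation}\label{eq:kappa}
\kappa\int_\Omega|F|^2-\operatorname{Re}\int_\Omega F^2=(1+\kappa)\|g\|^2-(1-\kappa)\|h\|^2 ,
\end{equation}
so the bound $\|h\|^2\le\frac{1+\kappa}{1-\kappa}\|g\|^2$ is equivalent to $\operatorname{Re}\int F^2\le\kappa\int|F|^2$. The gain is that $F^2$ is holomorphic, and area integrals of holomorphic functions can sometimes be computed exactly.

\begin{example}[The disc]\label{ex:disc}
Let $D$ be the unit disc and $F=h+ig\in A^2(D)$ with $\int_Dh=0$. By the mean value property $h(0)=0$ and $\int_DF^2=\pi F(0)^2=-\pi g(0)^2\le0$. So $\|h\|\le\|g\|$, with equality for $F=z$. Hence $\Gamma(D)=1$ and $\beta(D)^2=\frac12$. Here the infimum is attained: \eqref{eq:riesz} is the weak form of $\Delta\mathbf v_q=\nabla q$, so for $q=x_1$ we have $\mathbf v_q=\bigl(\frac14(|x|^2-1),0\bigr)$, $|\mathbf v_q|_1^2=\frac14\int_D|x|^2=\frac\pi8$ and $\|q\|^2=\frac\pi4$.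
\end{example}

\begin{example}[A polynomial on the square]\label{ex:square}
On $(-1,1)^2$ take $F=iz^2$, so that $h=-2x_1x_2$ and $g=x_1^2-x_2^2$. Then $\int h=0$, $\|h\|^2=4\cdot\frac23\cdot\frac23=\frac{16}9$ and $\|g\|^2=\frac45+\frac45-\frac89=\frac{32}{45}$. The ratio is $\frac52$, which gives $\beta^2\le\frac27$. The true constant $\Gamma=\frac{\pi+2}{\pi-2}$ is larger than $4$.
\end{example}

For an angle $0<\omega<\pi$ put
\[
\kappa=\frac{\sin\omega}\omega\in(0,1),\qquad\Gamma_\omega=\frac{1+\kappa}{1-\kappa}=\frac{\omega+\sin\omega}{\omega-\sin\omega},\qquad\text{so that}\quad\frac1{1+\Gamma_\omega}=\frac{1-\kappa}2 .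
\]
For $\omega=\frac\pi2$ we have $\kappa=\frac2\pi$ and $\frac{1-\kappa}2=\frac12-\frac1\pi$; for $\omega=\frac\pi3$ we have $\kappa=\frac{3\sqrt3}{2\pi}$ and $\frac{1-\kappa}2=\frac12-\frac{3\sqrt3}{4\pi}$.

\begin{proposition}\label{prop:friedrichs}
Let $P$ be a square or an equilateral triangle, and let $\omega$ be its interior angle.
\begin{itemize}
\item[(a)] $\Gamma(P)\ge\Gamma_\omega$.
\item[(b)] If $F=h+ig\in A^2(P)$, $\int_Ph=0$ and $F\ne0$, then $\|h\|^2<\Gamma_\omega\|g\|^2$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:value}, \ref{thm:attain} and~\ref{thm:triangle} from Proposition~\ref{prop:friedrichs}]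
By (a) and (b), $\Gamma(P)=\Gamma_\omega$, so Lemma~\ref{lem:reduction} gives $\beta(P)^2=\frac1{1+\Gamma_\omega}=\frac{1-\kappa}2$, which is the stated value in both cases. By (b), no nonzero function gives equality in \eqref{eq:friedrichs}, so the infimum in \eqref{eq:beta} is not attained by Lemma~\ref{lem:reduction}(c).
\end{proof}

\paragraph{Standard position.} Composition with a map $z\mapsto\alpha z+z_0$, $\alpha\neq0$, preserves holomorphy and vanishing means and multiplies all $L^2$ norms by the same factor. So we may fix the position of $P$. In Sections~\ref{sec:corner}--\ref{sec:assembly}, $N\in\{3,4\}$ and $P$ is the open regular $N$-gon whose incircle is the unit circle and which touches it at the points $e^{2\pi ij/N}$. The interior angle is $\omega=\pi-\frac{2\pi}N$, and the vertices are $c_j=c\,e^{2\pi ij/N}$, $0\le j<N$, where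
\[
c=1+i\tan\frac\pi N=|c|\,e^{i\pi/N}.
\]
For $N=4$ this is $P=(-1,1)^2$ with $c=1+i$; for $N=3$ the vertices are $2e^{\pm i\pi/3}$ and $-2$, and $c=1+i\sqrt3$. The segments $[0,c_j]$ bisect the interior angles; we call them the \emph{bisectors}. For the square they are the four half-diagonals.

\section{A single corner}\label{sec:corner}

Let $W=\{w\ne0:|\arg w|<\frac\omega2\}$ be the infinite sector of opening $\omega$. The function $1/w$ just fails to be square integrable at the vertex. On each circle $|w|=r$ it has $\operatorname{Re}(w^{-2})=r^{-2}\cos2\theta$ and $|w^{-1}|^2=r^{-2}$, and the mean of $\cos2\theta$ over $|\theta|<\frac\omega2$ is $\frac{\sin\omega}\omega$. This is the origin of $\kappa$.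

\begin{lemma}\label{lem:corner}
$\Gamma(P)\ge\Gamma_\omega$; that is, Proposition~\ref{prop:friedrichs}(a) holds.
\end{lemma}

\begin{proof}
Use the coordinate $w=e^{-i\pi/N}(c-z)$, which sends $c$ to $0$ and the bisector $[0,c]$ into the positive real axis. In this coordinate $P$ is the intersection of $W$ with the half-planes bounded by the lines through the sides that do not contain $c$. These lines have distance $2$ (square) or $3$ (triangle) from $c$, so $W\cap\{|w|<1\}\subset P\subset W$. For $0<\varepsilon<1$ let $F_\varepsilon=w^{-1+\varepsilon}=h_\varepsilon+ig_\varepsilon$, with the principal branch. On $P\cap\{|w|\ge1\}$ we have $|F_\varepsilon|\le1$. On $W\cap\{|w|<1\}$ we use polar coordinates and $\int_0^1r^{-1+2\varepsilon}\,dr=\frac1{2\varepsilon}$. As $\varepsilon\to0$,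
\begin{align*}
\|h_\varepsilon\|^2+\|g_\varepsilon\|^2&=\frac\omega{2\varepsilon}+O(1),\\
\|h_\varepsilon\|^2-\|g_\varepsilon\|^2&=\frac1{2\varepsilon}\int_{-\omega/2}^{\omega/2}\cos\bigl((2-2\varepsilon)\theta\bigr)\,d\theta+O(1)=\frac{\sin\omega+o(1)}{2\varepsilon}.
\end{align*}
The mean $m_\varepsilon$ of $h_\varepsilon$ over $P$ stays bounded, because $|h_\varepsilon|\le\max(1,|w|^{-1})$ and this function is integrable. The function $F_\varepsilon-m_\varepsilon$ is admissible in \eqref{eq:friedrichs}, and
\[
\frac{\|h_\varepsilon-m_\varepsilon\|^2}{\|g_\varepsilon\|^2}=\frac{\|h_\varepsilon\|^2-|P|\,m_\varepsilon^2}{\|g_\varepsilon\|^2}\longrightarrow\frac{\omega+\sin\omega}{\omega-\sin\omega}=\Gamma_\omega.\qedhere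
\]
\end{proof}

The opposite inequality is the substance of the paper. Its mechanism is fully visible on the infinite sector. The following lemma is not used later; it is the model for Sections~\ref{sec:quad} and~\ref{sec:key}.

\begin{lemma}\label{lem:sector}
Let $F$ be a rational function with poles outside $\overline W$ and $F(w)=O(|w|^{-2})$ as $w\to\infty$. Then
\[
\text{\rm(a)}\quad\int_WF^2\,dA=\sin\omega\int_0^\infty F(r)^2\,r\,dr,\qquad\quad\text{\rm(b)}\quad\int_0^\infty|F(r)|^2\,r\,dr\le\frac1\omega\int_W|F|^2\,dA .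
\]
Consequently $\bigl|\int_WF^2\bigr|\le\kappa\int_W|F|^2$.
\end{lemma}

\begin{proof}
The map $w=e^{-\zeta}$, $\zeta=\xi+i\eta$, sends the strip $|\eta|<\frac\omega2$ onto $W$, with $dA(w)=|w|^2\,d\xi\,d\eta$. Put $G(\zeta)=wF(w)$. The rational function $wF(w)$ vanishes at $0$ and $\infty$ and has its poles outside $\overline W$, and $\frac d{d\zeta}=-w\frac d{dw}$ preserves these properties. So $G$ and its derivatives are $O(e^{-|\xi|})$ on the closed strip.

(a) We have $F(w)^2|w|^2=G(\zeta)^2\,\bar w/w=G(\zeta)^2e^{2i\eta}$. By Cauchy's theorem, $\int_{\mathbb R}G(\xi+i\eta)^2\,d\xi$ does not depend on $\eta$, and for $\eta=0$ it equals $\int_0^\infty F(r)^2r\,dr$. Finally $\int_{-\omega/2}^{\omega/2}e^{2i\eta}\,d\eta=\sin\omega$.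

(b) Let $M(\eta)=\int_{\mathbb R}|G(\xi+i\eta)|^2\,d\xi$. Since $\Delta|G|^2=4|G'|^2$,
\[
M''(\eta)=\int_{\mathbb R}\partial_\eta^2|G|^2\,d\xi=\int_{\mathbb R}4|G'|^2\,d\xi-\int_{\mathbb R}\partial_\xi^2|G|^2\,d\xi=\int_{\mathbb R}4|G'|^2\,d\xi\ge0 .
\]
A convex function on a symmetric interval has its value at the midpoint below its mean, so $M(0)\le\frac1\omega\int_{-\omega/2}^{\omega/2}M\,d\eta$. This is (b).
\end{proof}

Thus $\int F^2$ is moved exactly to the bisector, with the positive weight $r\sin\omega$; there $|F^2|=|F|^2$; and the integral of $|F|^2$ over the bisector is bounded by its mean over all rays. The factors $\sin\omega$ and $\frac1\omega$ combine to $\kappa$. For the polygon, step (a) survives unchanged. Step (b) needs a different conformal map, a symmetrization and the condition $F(0)=0$.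

\section{Quadrature on the bisectors}\label{sec:quad}

Let $\mu$ be the positive measure on the union of the bisectors defined by
\[
\int f\,d\mu=\sin\omega\sum_{j=0}^{N-1}\int_{[0,c_j]}f\,r\,ds=|c|^2\sin\omega\sum_{j=0}^{N-1}\int_0^1f(tc_j)(1-t)\,dt ,
\]
where $r=|z-c_j|$ on $[0,c_j]$ and $ds$ is arc length. For harmonic functions $\mu$ reproduces area measure, as the point mass $\pi\delta_0$ does on the unit disc.

\begin{lemma}\label{lem:quad}
$\int_PH\,dA=\int H\,d\mu$ for every polynomial $H(z)$, and hence also for its real and imaginary parts. In particular $\mu$ has total mass $|P|$.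
\end{lemma}

\begin{proof}
To move $\int H$ away from the interior by Green's formula we need a function with Laplacian $1$ that vanishes on $\partial P$ together with its gradient. Half the square of the distance to a side has these properties along that side, and the distances to two neighboring sides agree on the bisector between them.

The bisectors cut $P$ into $N$ triangles. Let $T$ be one of them, $\sigma$ its side on $\partial P$ and $\nu$ the outer unit normal of $\sigma$. Put $\delta(x)=1-x\cdot\nu$, the distance to the line through $\sigma$, and $\psi=\frac12\delta^2$. Then $\nabla\psi=-\delta\nu$ and $\Delta\psi=1$. As $\Delta H=0$, Green's second identity gives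
\[
\int_TH\,dA=\int_{\partial T}\bigl(H\,\partial_n\psi-\psi\,\partial_nH\bigr)\,ds ,
\]
where $n$ is the outer normal of $T$. On $\sigma$ the integrand vanishes. On a side $[0,c_j]$ of $T$ we have $\delta=r\sin\frac\omega2$. This side meets $\sigma$ at the angle $\frac\omega2$, so the outer normals $n$ and $\nu$ enclose the angle $\pi-\frac\omega2$, and $\partial_n\psi=-\delta\,\nu\cdot n=r\sin\frac\omega2\cos\frac\omega2=\frac12r\sin\omega$. Now sum over the $N$ triangles. Each bisector belongs to two of them, with the same $\psi=\frac12r^2\sin^2\frac\omega2$ and opposite normals. The terms $\psi\,\partial_nH$ cancel, and the terms $H\,\partial_n\psi$ add up to $Hr\sin\omega$.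
\end{proof}

As a check, on the square $c_j^4=-4$ and $\int z^4\,d\mu=2\cdot4\cdot(-4)\int_0^1t^4(1-t)\,dt=-\frac{16}{15}$, while Example~\ref{ex:square} gives $\operatorname{Re}\int(iz^2)^2=\frac{16}9-\frac{32}{45}=\frac{16}{15}$.

\section{The inequality on the bisectors}\label{sec:key}

\begin{proposition}\label{prop:key}
There is a function $\rho>1$ on the open bisectors, depending only on $|z|$, such that for every polynomial $F$ with $F(0)=0$
\[
\int\rho\,|F|^2\,d\mu\le\kappa\int_P|F|^2\,dA .
\]
\end{proposition}

The hypothesis $F(0)=0$ cannot be dropped: for $F=1$ the left side exceeds $|P|$ and the right side is $\kappa|P|<|P|$.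

Each bisector is the axis of a piece of $P$ that looks like a sector near the vertex. For $[0,c]$ this is the kite
\[
K=\Bigl\{z\in P:0<\arg z<\frac{2\pi}N\Bigr\},
\]
the open convex quadrilateral with vertices $0,\ 1,\ c,\ e^{2\pi i/N}$; for the square, $K=(0,1)^2$. Up to a null set, $P$ is the disjoint union of the $N$ rotated copies of $K$. We imitate the proof of Lemma~\ref{lem:sector}(b) on $K$, with $\zeta=\xi+i\eta$ and
\[
\Sigma=\Bigl\{|\eta|<\frac\omega2\Bigr\},\qquad\Sigma_+=\Sigma\cap\{\xi>0\}.
\]

\subsection{A conformal map of the half-strip onto the kite}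

We look for a map $\Phi$ from $\Sigma_+$ onto $K$ that sends $\xi=+\infty$ to the vertex $c$, the corners $\mp\frac{i\omega}2$ to the points of tangency $1$ and $e^{2\pi i/N}$, where $K$ has right angles, and $0$ to the center; see Figure~\ref{fig:map}. The argument of $\Phi'$ must be constant on each straight piece of $\partial\Sigma_+$ and may jump only at $0$, where the angle $\pi$ is folded to $\frac{2\pi}N$. Put
\[
a=\frac\pi\omega,\qquad b=\frac1a=\frac\omega\pi=1-\frac2N,
\]
so that $(a,b)=(2,\frac12)$ for the square and $(a,b)=(3,\frac13)$ for the triangle. From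
\begin{equation}\label{eq:sinh}
\sinh a\zeta=\sinh a\xi\cos a\eta+i\cosh a\xi\sin a\eta,\qquad|\sinh a\zeta|^2=\sinh^2a\xi+\sin^2a\eta
\end{equation}
we see that $\sinh a\zeta$ is positive imaginary on the upper half of $\partial\Sigma_+$ and negative imaginary on the lower half. So a power of it is the natural candidate for $\Phi'$, and $\Phi\sim\mathrm{const}\cdot\zeta^{2/N}$ at $0$ forces the exponent $-b$. At infinity $(\sinh a\zeta)^{-b}\sim2^be^{-\zeta}$, as for the map of the sector.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]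
\begin{scope}[shift={(-5.6,0)}]
\fill[gray!20] (0,-0.75) rectangle (2.8,0.75);
\draw (2.8,0.75)--(0,0.75)--(0,-0.75)--(2.8,-0.75);
\draw[dashed] (-1,0.75)--(0,0.75) (-1,-0.75)--(0,-0.75);
\draw[very thick] (0,0)--(2.8,0);
\node[left] at (0,0) {$0$};
\node[above] at (0,0.75) {$i\pi/4$};
\node[below] at (0,-0.75) {$-i\pi/4$};
\node at (1.5,0.4) {$\Sigma_+$};
\end{scope}
\draw[->] (-2.5,0.3) to[bend left] node[above] {$\Phi$} (-1.4,0.3);
\fill[gray!20] (0,0) rectangle (1,1);
\draw (-1,-1) rectangle (1,1);
\draw[dashed] (-1,1)--(1,-1) (-1,-1)--(0,0);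
\draw (0,1)--(0,0)--(1,0);
\draw[very thick] (0,0)--(1,1);
\node[left] at (-0.05,0) {$0$};
\node[right] at (1,0) {$1$};
\node[above] at (0,1) {$i$};
\node[above right] at (1,1) {$c$};
\node at (0.72,0.25) {$K$};
\end{tikzpicture}
\caption{The case of the square $(-1,1)^2$. The map $\Phi$ sends the half-strip $\Sigma_+$ of width $\pi/2$ conformally onto the quarter $K=(0,1)^2$, with $0\mapsto0$, $-i\pi/4\mapsto1$, $i\pi/4\mapsto i$ and $+\infty\mapsto c=1+i$. The positive real axis goes to the half-diagonal from $0$ to $c$. The two halves of the short side of $\Sigma_+$ go to segments on symmetry axes of the square.}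
\label{fig:map}
\end{figure}

By \eqref{eq:sinh}, in the wider strip $|\eta|<\omega$ the function $\sinh a\zeta$ is real only for $\eta=0$, and it takes values in $(-\infty,0]$ only on $(-\infty,0]$. So $k(\zeta)=(\sinh a\zeta)^{-b}$, with the principal branch, is holomorphic on $D=\{|\eta|<\omega\}\setminus(-\infty,0]$, a domain that contains $\overline{\Sigma_+}\setminus\{0\}$. As $\sinh(a\zeta)/\zeta$ has no zero in the wider strip, $|k(\zeta)|\le C|\zeta|^{-b}$ on sets with compact closure in it; also $|k(\zeta)|\le(\sinh a\xi)^{-b}$ for $\xi>0$. Since $b<1$ and $ab=1$, the positive function $k$ is integrable over $(0,\infty)$. Define $\lambda>0$ and $\Phi$ by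
\[
\lambda\int_0^\infty k(t)\,dt=|c|,\qquad\Phi(\zeta)=e^{i\pi/N}\lambda\,\zeta\int_0^1k(t\zeta)\,dt\quad(\zeta\in D),\qquad\Phi(0)=0 .
\]
The integral converges locally uniformly, so $\Phi$ is holomorphic on $D$. From $\partial_\zeta[\zeta k(t\zeta)]=\partial_t[tk(t\zeta)]$ and $tk(t\zeta)\to0$ as $t\to0$ we get $\Phi'=e^{i\pi/N}\lambda k$. Near $0$ we have $|\Phi(\zeta)|\le C|\zeta|^{1-b}$, so $\Phi$ is continuous on $\overline{\Sigma_+}$.

\begin{lemma}\label{lem:map}
\begin{itemize}
\item[(a)] $\Phi$ maps $\Sigma_+$ conformally onto $K$, and it maps $(0,\infty)$ monotonically onto the open segment $(0,c)$.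
\item[(b)] $\Phi(i\eta)\in\mathbb R$ for $-\frac\omega2<\eta<0$, and $\Phi(i\eta)\in e^{2\pi i/N}\mathbb R$ for $0<\eta<\frac\omega2$.
\item[(c)] $|\Phi'(\xi)|>|\Phi(\xi)-c|$ for $\xi>0$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The real axis.} For $\xi>0$ we have $\Phi(\xi)=e^{i\pi/N}\lambda\int_0^\xi k$, and $\lambda\int_0^\xi k$ increases strictly from $0$ to $|c|$. This is the second claim in (a). It also gives $|\Phi(\xi)-c|=\lambda\int_\xi^\infty k$. Since $ab=1$, we have $-k'(t)=k(t)\coth at>k(t)$, and $k(t)\to0$ as $t\to\infty$. Hence $|\Phi'(\xi)|=\lambda\int_\xi^\infty(-k')>\lambda\int_\xi^\infty k$, which is (c).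

\emph{Injectivity.} On $\Sigma_+$ we have $\operatorname{Re}\sinh a\zeta>0$ by \eqref{eq:sinh}, so $|\arg k|<b\frac\pi2=\frac\omega2<\frac\pi2$ and $\operatorname{Re}k>0$. As $\Sigma_+$ is convex, for $\zeta_1\ne\zeta_2$ in $\Sigma_+$
\[
\operatorname{Re}\frac{e^{-i\pi/N}\bigl(\Phi(\zeta_1)-\Phi(\zeta_2)\bigr)}{\zeta_1-\zeta_2}=\lambda\int_0^1\operatorname{Re}k\bigl(\zeta_2+t(\zeta_1-\zeta_2)\bigr)\,dt>0 .
\]

\emph{Boundary values.} As $\xi\to\infty$, $\Phi(\zeta)\to c$ uniformly on $\overline{\Sigma_+}$, because $|\Phi(\xi+i\eta)-\Phi(\xi)|\le\frac\omega2\lambda(\sinh a\xi)^{-b}$. On the lower half of $\partial\Sigma_+$ the argument of $\sinh a\zeta$ is $-\frac\pi2$, so $k=e^{i\omega/2}|k|$; since $\frac\pi N+\frac\omega2=\frac\pi2$, this gives $\Phi'=i\lambda|k|$. Therefore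
\[
\frac d{dt}\Phi(-it)=\lambda(\sin at)^{-b}>0\quad\Bigl(0<t<\frac\omega2\Bigr),\qquad\frac d{d\xi}\Phi\Bigl(\xi-\frac{i\omega}2\Bigr)=i\lambda(\cosh a\xi)^{-b}\quad(\xi>0).
\]
So $\Phi$ first runs along the real axis from $0$ to a point $L>0$, and then vertically upward from $L$ to its limit $c$. This forces $L=\operatorname{Re}c=1$, and the lower half of $\partial\Sigma_+$ is mapped into $[0,1]\cup[1,c]$. For the upper half, $k(\bar\zeta)=\overline{k(\zeta)}$ gives $\Phi(\bar\zeta)=e^{2\pi i/N}\overline{\Phi(\zeta)}$, and $z\mapsto e^{2\pi i/N}\bar z$ is the reflection in the line through $0$ and $c$. It maps $[0,1]$ onto $[0,e^{2\pi i/N}]$ and $[1,c]$ onto $[e^{2\pi i/N},c]$. This proves (b) and shows that $\Phi(\partial\Sigma_+)\cup\{c\}\subset\partial K$.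

\emph{The image.} The set $V=\Phi(\Sigma_+)$ is open and bounded. Let $z_0\in\partial V$ and $\zeta_n\in\Sigma_+$ with $\Phi(\zeta_n)\to z_0$. A subsequence of $(\zeta_n)$ tends to $\infty$ or to a point of $\overline{\Sigma_+}$, and this point is not in $\Sigma_+$, since $z_0$ is not in the open set $V$. Hence $\partial V\subset\partial K$. It follows that $V\cap K$ is open and closed in $K$. It contains $(0,c)$, and $K$ is connected, so $K\subset V$. In the same way $V\setminus\overline K$ is open and closed in the connected unbounded set $\mathbb C\setminus\overline K$; being bounded, it is empty. So $V$ is an open subset of $\overline K$, and the interior of $\overline K$ is $K$ because $K$ is convex. Thus $V=K$.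
\end{proof}

For the sector, the map $w=e^{-\zeta}$ has $|dw/d\zeta|=r$ exactly. Part (c) says that for the kite the discrepancy has the favorable sign. We define
\begin{equation}\label{eq:rho}
\rho(\Phi(\xi))=\frac{|\Phi'(\xi)|}{|\Phi(\xi)-c|}>1\qquad(\xi>0)
\end{equation}
on $(0,c)$, and extend $\rho$ to the other bisectors by rotation.

\subsection{Symmetrization and reflection}

If we pull $|F|^2$ back to $U=|\Phi'|^2|F\circ\Phi|^2$ and put $M(\eta)=\int_0^\infty U\,d\xi$, the computation of $M''$ in Lemma~\ref{lem:sector} leaves the boundary term $\partial_\xi U(i\eta)$, which has no sign. But the short side of $\Sigma_+$ is mapped into symmetry axes of $P$. If $|F|^2$ is replaced by its average over the symmetries of $P$, then $U$ becomes even in $\xi$ and lives on the full strip, as in the model.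

Let $D_N$ be the symmetry group of $P$, of order $2N$, acting on $\mathbb C$ by rotations $z\mapsto\alpha z$ and reflections $z\mapsto\alpha\bar z$. Fix a polynomial $F$ with $F(0)=0$ and put
\[
u(z)=\frac1{2N}\sum_{\gamma\in D_N}|F(\gamma z)|^2\qquad(z\in\mathbb C).
\]
This function is $D_N$-invariant. For a rotation, $F(\alpha z)$ is a polynomial in $z$. For a reflection, $\overline{F(\alpha\bar z)}$ is a polynomial in $z$ with the same modulus as $F(\alpha\bar z)$. So $u=\frac1{2N}\sum_{j=1}^{2N}|F_j|^2$ with polynomials $F_j$ that vanish at $0$. On $\Sigma\setminus(-\infty,0]$ let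
\[
U(\zeta)=|\Phi'(\zeta)|^2\,u(\Phi(\zeta))=\frac1{2N}\sum_{j=1}^{2N}\bigl|\Phi'(\zeta)F_j(\Phi(\zeta))\bigr|^2 .
\]
Each term is $|G|^2$ with $G$ holomorphic, so $U$ is smooth and nonnegative and $\Delta U\ge0$. Define $\widetilde U(\xi+i\eta)=U(|\xi|+i\eta)$ on $\Sigma\setminus\{0\}$.

\begin{lemma}\label{lem:subh}
\begin{itemize}
\item[(a)] $\widetilde U$ is smooth on $\Sigma\setminus\{0\}$ and $\Delta\widetilde U\ge0$ there.
\item[(b)] $0\le\widetilde U(\zeta)\le Ce^{-2|\xi|}$ on $\Sigma\setminus\{0\}$, for some constant $C$.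
\item[(c)] $\int_\Sigma\widetilde U\,\Delta\psi\,dA\ge0$ for all $\psi\in C_0^\infty(\Sigma)$ with $\psi\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The reflection $\zeta\mapsto-\bar\zeta$ preserves the lower half $\Sigma\cap\{\eta<0\}$ and fixes the imaginary axis. The function $\overline{\Phi(-\bar\zeta)}$ is holomorphic on the lower half and agrees with $\Phi$ on the imaginary segment by Lemma~\ref{lem:map}(b). By the identity theorem, $\Phi(-\bar\zeta)=\overline{\Phi(\zeta)}$ for $\eta<0$. The same argument with $e^{4\pi i/N}\overline{\Phi(-\bar\zeta)}$ gives $\Phi(-\bar\zeta)=e^{4\pi i/N}\overline{\Phi(\zeta)}$ for $\eta>0$. The maps $z\mapsto\bar z$ and $z\mapsto e^{4\pi i/N}\bar z$ are the reflections in the lines $\mathbb R$ and $e^{2\pi i/N}\mathbb R$, which pass through the center and a point of tangency; they belong to $D_N$. Also $|\Phi'|=\lambda|k|$ is even in $\xi$ by \eqref{eq:sinh}. Hence $U(-\bar\zeta)=U(\zeta)$ for $\eta\ne0$, and so $\widetilde U=U$ on $\Sigma\setminus(-\infty,0]$. On $\Sigma\cap\{\xi<0\}$, $\widetilde U$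 is the mirror image of $U|_{\Sigma_+}$. These two open sets cover $\Sigma\setminus\{0\}$, and the claim holds on each.

(b) It suffices to consider $\xi\ge0$, where $\Phi(\zeta)\in\overline K$. For $\xi\ge1$ we have $U\le\lambda^2(\max_{\overline K}u)(\sinh a\xi)^{-2b}\le Ce^{-2\xi}$, since $ab=1$. For $0\le\xi\le1$ we use $F_j(0)=0$, which gives $u(z)\le C|z|^2$ on $\overline K$. With the bounds for $k$ and $\Phi$ near $0$,
\begin{equation}\label{eq:center}
U(\zeta)\le C|\zeta|^{-2b}\,|\zeta|^{2(1-b)}=C|\zeta|^{2-4b},
\end{equation}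
and this is bounded because $b\le\frac12$.

(c) By (a), only the point $0$ is in question, and a bounded function cannot carry a negative mass there. To prove this we use the following standard fact. Let $V:\Sigma\to[-\infty,\infty)$ be upper semicontinuous and not identically $-\infty$, and suppose that each $\zeta_0\in\Sigma$ satisfies $V(\zeta_0)\le\frac1{2\pi}\int_0^{2\pi}V(\zeta_0+se^{it})\,dt$ for all small $s>0$. Then $V$ is subharmonic; it is locally integrable, and $\int V\Delta\psi\ge0$ for all $\psi$ as in (c). For $\varepsilon>0$ take $V_\varepsilon=\widetilde U+\varepsilon\log|\zeta|$ with $V_\varepsilon(0)=-\infty$. By (b), $V_\varepsilon(\zeta)\to-\infty$ as $\zeta\to0$, so $V_\varepsilon$ is upper semicontinuous. The sub-mean value inequality is trivial at $0$, and at the other points it holds because $V_\varepsilon$ is smooth there with $\Delta V_\varepsilon=\Delta\widetilde U\ge0$. So $\int\widetilde U\Delta\psi+\varepsilon\int\log|\zeta|\,\Delta\psi\ge0$. Let $\varepsilon\to0$.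
\end{proof}

\begin{remark}
In the proof of Proposition~\ref{prop:key}, the estimate \eqref{eq:center} is the only place where $F(0)=0$ and $N\le4$ are used. The exponent is $2-4b=\frac8N-2$. It equals $\frac23$ for the triangle and $0$ for the square, which is therefore the borderline case. For a regular polygon with $N\ge5$ sides it is negative, and for $F=z$ the function $U=|\Phi'\Phi|^2$ is unbounded near $0$, so the argument for (c) does not apply.
\end{remark}

\subsection{Convexity}

\begin{proof}[Proof of Proposition~\ref{prop:key}]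
Let $\rho$ be given by \eqref{eq:rho}, and let $u,U,\widetilde U$ be as above. By Lemma~\ref{lem:subh}(b) and dominated convergence,
\[
M(\eta)=\int_0^\infty U(\xi+i\eta)\,d\xi=\frac12\int_{\mathbb R}\widetilde U(\xi+i\eta)\,d\xi
\]
is finite and continuous on $I=(-\frac\omega2,\frac\omega2)$, and $\widetilde U$ is integrable over $\Sigma$.

We show that $M$ is convex. Let $0\le\varphi\in C_0^\infty(I)$, and let $\chi\in C_0^\infty(\mathbb R)$ with $0\le\chi\le1$ and $\chi=1$ near $0$. Lemma~\ref{lem:subh}(c) with $\psi(\zeta)=\chi(\xi/\tau)\varphi(\eta)$ gives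
\[
0\le\int_\Sigma\widetilde U\,\chi(\xi/\tau)\,\varphi''(\eta)\,dA+\tau^{-2}\int_\Sigma\widetilde U\,\chi''(\xi/\tau)\,\varphi(\eta)\,dA\ \longrightarrow\ 2\int_IM\varphi''\,d\eta\qquad(\tau\to\infty).
\]
So $\int_IM\varphi''\ge0$. Taking for $\varphi$ the functions $t\mapsto\varphi_\delta(\eta-t)$, where $\varphi_\delta\ge0$ is a mollifier supported in $(-\delta,\delta)$, we see that $(M*\varphi_\delta)''\ge0$ on $|\eta|<\frac\omega2-\delta$. The convex functions $M*\varphi_\delta$ converge locally uniformly to the continuous function $M$, so $M$ is convex.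

Hence $M(0)\le\frac12\bigl(M(\eta)+M(-\eta)\bigr)$. Integrating over $0<\eta<\frac\omega2$ and changing variables by Lemma~\ref{lem:map}(a), we obtain
\[
M(0)\le\frac1\omega\int_IM\,d\eta=\frac1\omega\int_{\Sigma_+}|\Phi'|^2\,u\circ\Phi\,dA=\frac1\omega\int_Ku\,dA .
\]
On the real axis $ds=|\Phi'(\xi)|\,d\xi$ and $|\Phi'|=\rho r$, so $M(0)=\int_{[0,c]}\rho\,u\,r\,ds$. The measures $\rho\,d\mu$ and $dA|_P$ and the function $u$ are $D_N$-invariant. Therefore
\[
\int\rho|F|^2\,d\mu=\int\rho\,u\,d\mu=N\sin\omega\;M(0)\le\frac{\sin\omega}\omega\,N\int_Ku\,dA=\kappa\int_Pu\,dA=\kappa\int_P|F|^2\,dA.\qedhere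
\]
\end{proof}

\section{Friedrichs' inequality}\label{sec:assembly}

For a polynomial with $F(0)=0$, Lemma~\ref{lem:quad} and Proposition~\ref{prop:key} give $\operatorname{Re}\int F^2\le\int|F|^2\,d\mu\le\kappa\int|F|^2$, which is the desired bound by \eqref{eq:kappa}. But \eqref{eq:friedrichs} normalizes the mean of $h$, not $F(0)$. The real part costs nothing, because among the functions $h-t$ the one with mean zero has the smallest norm. The imaginary part cannot be shifted freely, since subtracting $g(0)$ may increase $\|g\|$. What helps is that $|F|^2-|F-ig(0)|^2$ is harmonic, so the quadrature formula evaluates its integral, and the resulting terms have a sign because $\mu$ is positive.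

\begin{proposition}\label{prop:star}
Let $F=h+ig\in A^2(P)$ with $h(0)=0$. Put $g_0=g(0)$, $\tilde g=g-g_0$ and $\widetilde F=F-ig_0=h+i\tilde g$. Then
\begin{equation}\label{eq:star}
(1+\kappa)\|g\|^2-(1-\kappa)\|h\|^2\ge\int(\rho-1)|\widetilde F|^2\,d\mu+(1+\kappa)\int g^2\,d\mu+(1-\kappa)\int\tilde g^2\,d\mu .
\end{equation}
In particular, every $F=h+ig\in A^2(P)$ satisfies $\|h-h(0)\|^2\le\Gamma_\omega\|g\|^2$.
\end{proposition}

\begin{proof}
\emph{Polynomials.} We have $|F|^2-|\widetilde F|^2=g^2-\tilde g^2=2g_0g-g_0^2$, which is the imaginary part of the polynomial $2g_0F-ig_0^2$. Lemma~\ref{lem:quad}, applied to this polynomial and to $F^2$, gives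
\[
\int_P|F|^2=\int_P|\widetilde F|^2+\int g^2\,d\mu-\int\tilde g^2\,d\mu,\qquad\operatorname{Re}\int_PF^2=\int h^2\,d\mu-\int g^2\,d\mu .
\]
Since $\widetilde F(0)=0$, Proposition~\ref{prop:key} gives
\[
\kappa\int_P|\widetilde F|^2\ge\int\rho|\widetilde F|^2\,d\mu=\int(\rho-1)|\widetilde F|^2\,d\mu+\int h^2\,d\mu+\int\tilde g^2\,d\mu .
\]
Insert these three relations in \eqref{eq:kappa}. The terms $\int h^2\,d\mu$ cancel, $\int g^2\,d\mu$ has the coefficient $\kappa+1$, and $\int\tilde g^2\,d\mu$ has the coefficient $1-\kappa$.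

\emph{Density.} Let $F\in A^2(P)$. Dilations are continuous in $L^2(\mathbb R^2)$; applied to $F$ extended by zero, this gives $F(\varrho\,\cdot)\to F$ in $L^2(P)$ as $\varrho\uparrow1$. Since $P$ is convex and contains $0$, the function $F(\varrho\,\cdot)$ is holomorphic on $\varrho^{-1}P\supset\overline P$. By Runge's theorem, a function holomorphic near a compact set with connected complement is a uniform limit of polynomials on that set. So there are polynomials $F_n\to F$ in $L^2(P)$.

\emph{The limit.} Let $h(0)=0$. The convergence $F_n\to F$ is locally uniform, so $\operatorname{Re}F_n(0)\to0$, and we may replace $F_n$ by $F_n-\operatorname{Re}F_n(0)$. The left sides of \eqref{eq:star} for $F_n$ converge to the left side for $F$. The three integrands on the right are nonnegative and converge pointwise on the open bisectors, so Fatou's lemma gives \eqref{eq:star} for $F$. For the last statement apply \eqref{eq:star} to $F-h(0)$ and drop the right side.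
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:friedrichs}(b)]
Let $F=h+ig\in A^2(P)$ with $\int_Ph=0$. By Proposition~\ref{prop:star},
\[
\|h\|^2+|P|\,h(0)^2=\|h-h(0)\|^2\le\Gamma_\omega\|g\|^2,
\]
so $\|h\|^2\le\Gamma_\omega\|g\|^2$. Suppose that equality holds. Then $h(0)=0$, and the left side of \eqref{eq:star} is zero, so all three terms on the right vanish. Since $\rho>1$, the first shows that $\widetilde F=0$ on the bisectors, and $F\equiv ig_0$ by the identity theorem. The second then reads $(1+\kappa)|P|g_0^2=0$. Hence $F=0$.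
\end{proof}

This completes the proof of Proposition~\ref{prop:friedrichs}, and with it of Theorems~\ref{thm:value}, \ref{thm:attain} and~\ref{thm:triangle}. The value of $\beta$ needs only $\rho\ge1$; the strict inequality $\rho>1$ is what excludes extremal functions. The other two terms in \eqref{eq:star} would not suffice for this: on the square, $F=iz^2$ has $g=\tilde g=0$ on both diagonals.

\section{The spectrum of $S$ on the square}\label{sec:spectrum}

Let $\Omega=Q$, $\omega=\frac\pi2$, $\kappa=\frac2\pi$ and $\Gamma=\Gamma_\omega=\frac{\pi+2}{\pi-2}$. Let $z_0$ be the center of $Q$. We split off the part of $L^2_\circ(Q)$ on which $S$ is the identity, and express $S$ on the complement through harmonic conjugation.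

\paragraph{The splitting.} For $q=\Delta\varphi$ with $\varphi\in C_0^\infty(Q)$, integration by parts gives $\int\nabla(\nabla\varphi):\nabla\mathbf w=-\int\nabla\Delta\varphi\cdot\mathbf w=\int q\operatorname{div}\mathbf w$. So $\mathbf v_q=\nabla\varphi$ and $Sq=q$. Let $E\subset L^2_\circ(Q)$ be the closure of the set of these $q$; then $S=1$ on $E$. By Weyl's lemma, the orthogonal complement $\mathcal H$ of $E$ in $L^2_\circ(Q)$ consists of the harmonic functions in $L^2_\circ(Q)$. As $S$ is self-adjoint and preserves $E$, it preserves $\mathcal H$, and $\operatorname{spec}S\subset\operatorname{spec}(S|_{\mathcal H})\cup\{1\}$.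

\paragraph{The conjugation operator.} Let $h\in\mathcal H$. Since $Q$ is simply connected, there is a harmonic function $g$, unique up to a constant, such that $h-ig$ is holomorphic. We must show that $g\in L^2(Q)$. For $0<\varrho<1$ let $h_\varrho(z)=h(z_0+\varrho(z-z_0))$, and define $g_\varrho$ in the same way. The function $g_\varrho+ih_\varrho=i(h_\varrho-ig_\varrho)$ is holomorphic and bounded on $Q$. The last statement of Proposition~\ref{prop:star}, transferred to $Q$, gives
\[
\|g_\varrho-g(z_0)\|^2\le\Gamma\|h_\varrho\|^2\le\Gamma\varrho^{-2}\|h\|^2 .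
\]
As $g_\varrho\to g$ pointwise for $\varrho\uparrow1$, Fatou's lemma gives $g\in L^2(Q)$. Let $Jh\in\mathcal H$ be the conjugate $g$ with mean zero. The map $J:\mathcal H\to\mathcal H$ is linear, and $Jh$ is characterized by $h-iJh\in A^2(Q)$ and $\int Jh=0$. Multiplying by $i$ we get $Jh-i(-h)\in A^2(Q)$, that is, $J^2=-1$. Proposition~\ref{prop:friedrichs}(b), applied to $Jh+ih$ and to $h-iJh$, yields
\begin{equation}\label{eq:J}
\Gamma^{-1}\|h\|^2<\|Jh\|^2<\Gamma\|h\|^2\qquad(h\in\mathcal H,\ h\ne0).
\end{equation}
So $J$ is bounded, and $X=J^*J$ is a self-adjoint operator on $\mathcal H$ with $\Gamma^{-1}\le X\le\Gamma$. Neither $\Gamma$ nor $\Gamma^{-1}$ is an eigenvalue of $X$, because $Xh=xh$ implies $\|Jh\|^2=x\|h\|^2$ and the inequalities \eqref{eq:J} are strict.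

\begin{proof}[Proof of Theorem~\ref{thm:spec}]
Let $q,q'\in\mathcal H$. Then $(1-S)q\in\mathcal H$, and Lemma~\ref{lem:basic}(c) says that $\operatorname{curl}\mathbf v_q=J(1-S)q$. Lemma~\ref{lem:basic}(b), applied to $q'-iJq'\in A^2(Q)$ and $\mathbf w=\mathbf v_q$, gives
\[
(q',Sq)=(Jq',\operatorname{curl}\mathbf v_q)=\bigl(Jq',J(1-S)q\bigr)=\bigl(q',X(1-S)q\bigr).
\]
Hence $S=X(1-S)$ on $\mathcal H$, that is, $(1+X)S=X$ and $S|_{\mathcal H}=(1+X)^{-1}X$. The increasing function $x\mapsto\frac x{1+x}$ maps $[\Gamma^{-1},\Gamma]$ onto $\bigl[\frac1{1+\Gamma},\frac\Gamma{1+\Gamma}\bigr]=\bigl[\frac{1-\kappa}2,\frac{1+\kappa}2\bigr]=\bigl[\frac12-\frac1\pi,\frac12+\frac1\pi\bigr]$. By the spectral mapping theorem this interval contains $\operatorname{spec}(S|_{\mathcal H})$, which proves the inclusion.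

Let $Sq=sq$ with $s=\frac12\pm\frac1\pi$. The component $q_E$ of $q$ in $E$ satisfies $q_E=sq_E$, so $q_E=0$ and $q\in\mathcal H$. Then $sq=(1-s)Xq$, that is, $Xq=\frac s{1-s}q=\Gamma^{\pm1}q$. Since $\Gamma^{\pm1}$ is not an eigenvalue of $X$, $q=0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{infsup}
\emph{The inf-sup constant of the divergence},
\texttt{https://costabel.perso.math.cnrs.fr/publis/Co\_Mafelap2013\_print.pdf}

\end{thebibliography}
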